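\title{Meeting All Deadlines Online with $27m$ Machines}

\begin{abstract}
Jobs with processing times, release dates and deadlines arrive online and are scheduled, with preemption and migration, on identical machines. We give a deterministic online algorithm that, told $m$ and given $27m$ machines, meets all deadlines of every instance that has a feasible offline schedule on $m$ machines. Jobs with much slack are left to the earliest-deadline-first rule. A job with little slack is made to wait only while later jobs fill up a small set of times, and a potential built from these sets bounds the total wait by a sixth of its laxity. A doubling argument gives fewer than $108\cdot\mathrm{OPT}$ machines when $m$ is unknown, and for even $m$ at least $\frac98m$ machines are necessary.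
\end{abstract}

\section{The problem and the results}

An \emph{instance} is a finite set of jobs. Job $i$ has a processing time $p_i\ge1$, a release date $r_i\ge0$ and a deadline $d_i$, all integers. The jobs are scheduled on identical parallel machines of speed $1$. Time is continuous, and a job may be interrupted at any real time and resumed later, on the same or another machine, at no cost. A schedule is \emph{feasible} if every job $i$ receives $p_i$ units of processing within $[r_i,d_i]$, no job runs on two machines at once, and no machine runs two jobs at once. An instance is \emph{$m$-feasible} if it has a feasible schedule on $m$ machines.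

An \emph{online} algorithm learns of job $i$, together with $p_i$ and $d_i$, only at time $r_i$; it knows neither the number of jobs nor anything else about the future. To make up for this it receives extra machines. It is told $m$, it is promised that the instance is $m$-feasible, and it must meet every deadline. The question is whether a constant factor suffices:
\begin{quote}
Are there a deterministic online algorithm and an absolute constant $c$ such that, for every $m\ge1$, the algorithm, told $m$ and given $\lfloor cm\rfloor$ machines, produces a feasible schedule for every $m$-feasible instance?
\end{quote}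
The task of minimizing the number of extra machines is posed in \cite{talk} as Open problem~II, with the comment ``No constant known, not even $O(m)$-approximation.'' The answer to the question above is yes.

\begin{theorem}\label{thm:main}
There is a deterministic online algorithm that, told $m$ and given $27m$ machines, produces a feasible schedule for every $m$-feasible instance.
\end{theorem}

The proof never uses integrality, so the theorem holds for real data as well. Two complements accompany it. Let $\mathrm{OPT}$ be the least number of machines on which the instance is feasible.

\begin{theorem}\label{thm:unknown}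
There is a deterministic online algorithm, not told $m$, that meets all deadlines using fewer than $108\cdot\mathrm{OPT}$ machines.
\end{theorem}

\begin{theorem}\label{thm:lower}
For every even $m$, a deterministic online algorithm on $M$ machines that is correct for all $m$-feasible instances needs $M\ge\frac98m$. In particular $M\ge3$ for $m=2$, so every constant $c$ as in the question satisfies $c\ge\frac32$.
\end{theorem}

Thus the best constant lies in $[\frac32,27]$; we do not determine it.

Section~\ref{sec:small} treats the smallest cases and proves Theorem~\ref{thm:lower}. Section~\ref{sec:forced} isolates the one consequence of $m$-feasibility that we use. Section~\ref{sec:pools} splits the jobs among three pools of machines and settles two of the pools. The third pool is the heart of the matter: Section~\ref{sec:idea} explains the difficulty, Sections~\ref{sec:priced} and~\ref{sec:rule} define the rule and run it on an example, and Section~\ref{sec:analysis} analyzes it. Section~\ref{sec:proofs} proves Theorems~\ref{thm:main} and~\ref{thm:unknown}.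

\section{One machine, two machines}\label{sec:small}

The rule \emph{earliest deadline first} (EDF) on $M$ machines runs, at every time, the released unfinished jobs with the earliest deadlines, at most $M$ of them, breaking ties by a fixed order. Its choice changes only at releases and completions.

For $m=1$ no extra machine is needed. Suppose EDF on one machine leaves a job $j$ unfinished at its deadline $d$, and let $s\le r_j$ be the least time such that throughout $[s,d]$ the machine works on jobs with deadline at most $d$. Just before $s$ no such job is released and unfinished. So the jobs with $s\le r_i$ and $d_i\le d$ have total work more than $d-s$, and the instance is not $1$-feasible.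

On several machines this argument breaks, because a job cannot use two machines to catch up on time it has lost.

\begin{example}\label{ex:edf}
Let $M\ge1$. At time $0$ release $M$ short jobs with $p=2$, $d=2M$, and one long job with $p=2M$, $d=2M+1$. The instance is $2$-feasible: the short jobs fill one machine and the long job runs on the other. EDF on $M$ machines runs the short jobs during $[0,2]$, and the long job ends at time $2M+2$. So no constant factor is enough for EDF.
\end{example}

For $m=2$ every algorithm needs a third machine. Release at time $0$ two jobs with $p=1$, $d=2$ and one job with $p=2$, $d=4$. If two jobs with $p=1$, $d=2$ arrive at time $1$, an algorithm on two machines must have spent $[0,1]$ on the two short jobs. If instead two jobs with $p=2$, $d=4$ arrive at time $2$, it must have run the long job throughout $[0,2]$. Taking copies of this instance gives the general bound.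

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
At time $0$ release $m$ jobs of type A with $p=1$, $d=2$ and $m/2$ jobs of type B with $p=2$, $d=4$. Let $\alpha$ and $\beta$ be the amounts of work that the algorithm does on types A and B by time $1$, so $\alpha+\beta\le M$. The two scenarios below agree before time $1$ and the algorithm is deterministic, so $\alpha$ and $\beta$ are the same in both.

\emph{Scenario 1.} At time $1$ release $m$ jobs with $p=1$, $d=2$. This is $m$-feasible: run type A in $[0,1]$, the new jobs in $[1,2]$, type B in $[2,4]$. In $[1,2]$ the algorithm must do the $m$ new units and the $m-\alpha$ remaining units of type A, so $2m-\alpha\le M$ and $\beta\le M-\alpha\le2M-2m$.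

\emph{Scenario 2.} Release nothing at time $1$, and at time $2$ release $m$ jobs with $p=2$, $d=4$. This is $m$-feasible: in $[0,2]$ run type B on $m/2$ machines and two jobs of type A on each of the others, then run the new jobs in $[2,4]$. Type B has total work $m$, and in $[1,2]$ its $m/2$ jobs receive at most $m/2$ units, so at least $\frac m2-\beta$ units remain at time $2$. Capacity in $[2,4]$ gives
\[
2M\ge2m+\tfrac m2-\beta\ge\tfrac52m-(2M-2m),
\]
that is, $4M\ge\frac92m$. For $m=2$ this reads $M\ge\frac94$, so $M\ge3$, and $\lfloor2c\rfloor\ge3$ forces $c\ge\frac32$.
\end{proof}

This adversary forces a single wrong decision. One might expect that such decisions can be nested at finer and finer time scales, each costing a fixed fraction of $m$, and that the answer to the question is therefore no. Theorem~\ref{thm:main} says that the costs of different scales do not add up.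

\section{Laxity and forced work}\label{sec:forced}

From now on the instance is $m$-feasible. We write $|X|$ for Lebesgue measure and $x^+=\max\{x,0\}$. All sets of times are bounded and measurable, and set relations hold up to null sets. Our schedules are specified on the open intervals between finitely many time points; what happens at these points is irrelevant.

The \emph{window} of job $i$ is $W_i=[r_i,d_i]$, and $i$ is \emph{alive} during $[r_i,d_i)$. Its \emph{laxity} $\lambda_i=d_i-r_i-p_i$ is the total time that it spends unprocessed in its window in any feasible schedule; in particular $\lambda_i\ge0$. For a set $X$ of times, the \emph{forced work} of $i$ in $X$ is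
\[
C_i(X)=\bigl(|X\cap W_i|-\lambda_i\bigr)^+ .
\]
In a feasible schedule, $i$ is idle for at most $\lambda_i$ units of $X\cap W_i$, so it receives at least $C_i(X)$ units inside $X$. The capacity of $m$ machines in $X$ is $m|X|$. This gives the \emph{volume inequality}
\begin{equation}\label{eq:vol}
\sum_iC_i(X)\le m|X|\qquad\text{for every set }X .
\end{equation}
Apart from $\lambda_i\ge0$, this is all that we use of $m$-feasibility.

We say that $X$ \emph{saturates} $i$ if $|X\cap W_i|\ge\lambda_i$: the job has no laxity left to avoid further times added to $X$.

\begin{lemma}\label{lem:C}
Let $i$ be a job and let $X,Y$ be sets of times.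
\begin{enumerate}
\item[(a)] If $X\subseteq Y$, then $C_i(X)\le C_i(Y)$.
\item[(b)] $C_i(X\cup Y)+C_i(X\cap Y)\ge C_i(X)+C_i(Y)$ (supermodularity).
\item[(c)] If $X$ saturates $i$ and $Y\subseteq W_i$, then $C_i(X\cup Y)-C_i(X)=|Y\setminus X|$.
\item[(d)] If $X\subseteq W_i$ and $|X|\ge\frac32\lambda_i$, then $C_i(X)\ge\frac13|X|$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\phi(x)=(x-\lambda_i)^+$, a convex nondecreasing function with slope $1$ on $[\lambda_i,\infty)$. This gives (a) and (c). For (b), let $x,y,u,v$ be the measures of $X$, $Y$, $X\cup Y$, $X\cap Y$ inside $W_i$. Then $u-y=x-v\ge0$ and $y\ge v$. The increase of a convex function over an interval of given length does not decrease when the interval moves right, so $\phi(u)-\phi(y)\ge\phi(x)-\phi(v)$. For (d), $|X|-\lambda_i\ge|X|-\frac23|X|$.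
\end{proof}

\section{Three pools of machines}\label{sec:pools}

In Example~\ref{ex:edf} EDF fails on a job whose laxity is small compared with its window. We therefore sort the jobs by this ratio:
\begin{itemize}
\item $\mathcal Z$, the \emph{rigid} jobs: $\lambda_i=0$;
\item $\mathcal L$, the \emph{loose} jobs: $\lambda_i>0$ and $|W_i|\le\frac32\lambda_i$;
\item $\mathcal T$, the \emph{tight} jobs: $\lambda_i>0$ and $|W_i|>\frac32\lambda_i$.
\end{itemize}
A tight job $i$ is \emph{young} during $[r_i,r_i+\frac32\lambda_i)$ and \emph{mature} during $[r_i+\frac32\lambda_i,d_i)$. The point of maturity is Lemma~\ref{lem:C}(d): if $i$ is mature at $t$, then $[r_i,t]$ forces work of density at least $\frac13$ on $i$, so the job is visible to the volume inequality. A young job is not yet visible in this way. It cannot be ignored either, since its youth is longer than its laxity. But a modest amount of work in the youth window is itself a loose job, which EDF can handle.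

The algorithm uses three disjoint pools of machines.
\begin{itemize}
\item \emph{Pool Z} ($m$ machines) runs every rigid job throughout its window.
\item \emph{Pool E} ($13m$ machines) runs EDF on the loose jobs and, for each $i\in\mathcal T$, a \emph{subjob} with window $[r_i,r_i+\frac32\lambda_i]$ and work $\min\{p_i,\frac23\lambda_i\}$.
\item \emph{Pool S} ($13m-1$ machines) runs mature tight jobs, chosen by the rule of Section~\ref{sec:rule}.
\end{itemize}
The laxity of a tight job is spent as follows. If it receives $\frac23\lambda_i$ units while young, it has waited $\frac32\lambda_i-\frac23\lambda_i=\frac56\lambda_i$. So pool S may delay it by $\frac16\lambda_i$ and no more.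

\begin{proposition}\label{prop:Z}
At every time other than a release date or a deadline, at most $m$ rigid jobs are alive.
\end{proposition}

\begin{proof}
If $k$ rigid jobs are alive at such a time $t$, a short interval $X$ around $t$ lies in all their windows, and \eqref{eq:vol} gives $k|X|\le m|X|$.
\end{proof}

For pool E we adapt the one-machine argument of Section~\ref{sec:small}. There we went back to the start of a fully busy interval. On $M$ machines we go back to the earliest time $s_0$ from which a fraction $\xi$ of the time is busy. A job that is still unfinished at $s_0$ and has relative slack $\delta>\xi$ cannot be much older than $s_0$, for it would have seen a larger busy fraction.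

\begin{lemma}\label{lem:edf}
Let $0<\xi<\delta<1$ and $m'>0$. Consider finitely many jobs with windows $[r_i,d_i]$ and works $0<p_i\le(1-\delta)(d_i-r_i)$, such that for every interval $I$ the jobs with window inside $I$ have total work at most $m'|I|$. If
\[
M\ge m'\,\frac{1-\xi}{\xi(\delta-\xi)},
\]
then EDF on $M$ machines meets all deadlines.
\end{lemma}

\begin{proof}
Suppose not. Let $j$ be a job that misses its deadline, with $d=d_j$ minimal, and let $J$ be the set of jobs with deadline at most $d$. Call a time before $d$ \emph{busy} if all $M$ machines run jobs of $J$. If a released unfinished job of $J$ does not run at a time before $d$, then $M$ jobs with no later deadline run, and the time is busy. Let $B(s)$ be the measure of the busy times in $[s,d]$, and let $\varphi(s)=B(s)-\xi(d-s)$.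

Since $j$ is unfinished at $d$, we have $B(r_j)>(d-r_j)-p_j\ge\delta(d-r_j)$, so $\varphi(r_j)>0$. The function $\varphi$ is continuous, and $\varphi(s)\to-\infty$ as $s\to-\infty$ because $B$ is bounded. Let $s_0=\min\{s\le r_j:\varphi(s)\ge0\}$ and $L=d-s_0>0$. In $[s_0,d]$ EDF does at least $MB(s_0)\ge M\xi L$ units of work on $J$.

This work goes to jobs of $J$ released at or after $s_0$, and to jobs of $J$ released before $s_0$ and unfinished at $s_0$. Let $i$ be of the second kind. It waits for at least $(s_0-r_i)-p_i$ units of $[r_i,s_0]$, all of them busy, and $\varphi(r_i)<0\le\varphi(s_0)$ by the choice of $s_0$. Hence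
\[
(s_0-r_i)-p_i\le B(r_i)-B(s_0)<\xi(d-r_i)-\xi(d-s_0)=\xi(s_0-r_i).
\]
Together with $d_i\le d$ this gives $(1-\xi)(s_0-r_i)<p_i\le(1-\delta)(s_0-r_i+L)$, that is, $s_0-r_i<\rho L$ with $\rho=\frac{1-\delta}{\delta-\xi}$. So all jobs of both kinds have windows inside an interval $[s',d]$ with $s'>s_0-\rho L$, and
\[
M\xi L\le m'(d-s')<m'(1+\rho)L=m'\,\frac{1-\xi}{\delta-\xi}\,L .
\]
This contradicts the hypothesis on $M$.
\end{proof}

Example~\ref{ex:edf} shows that the bound $p_i\le(1-\delta)(d_i-r_i)$ cannot be dropped.

\begin{proposition}\label{prop:E}
Pool E meets all its deadlines: every loose job is completed on time, and every tight job $i$ receives $\min\{p_i,\frac23\lambda_i\}$ units while young.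
\end{proposition}

\begin{proof}
Apply Lemma~\ref{lem:edf} with $\delta=\frac59$, $\xi=\frac5{18}$, $m'=\frac43m$. A loose job has $\lambda_i\ge\frac23|W_i|$, so $p_i\le\frac13|W_i|\le\frac49|W_i|$. A subjob has work at most $\frac23\lambda_i=\frac49\cdot\frac32\lambda_i$. Let $I$ be an interval. If $i$ is loose and $W_i\subseteq I$, then $p_i=C_i(I)$. If $i$ is tight and its subjob window lies in $I$, then $|I\cap W_i|\ge\frac32\lambda_i$, so $C_i(I)\ge\frac12\lambda_i$ and the subjob has work at most $\frac43C_i(I)$. By \eqref{eq:vol} the pool jobs with window inside $I$ have total work at most $\frac43m|I|$. The number of machines required is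
\[
\frac43m\cdot\frac{13/18}{(5/18)^2}=\frac43\cdot\frac{234}{25}\,m=12.48\,m\le13m.\qedhere
\]
\end{proof}

\section{Mature jobs: the difficulty and the idea}\label{sec:idea}

It remains to serve the mature jobs with $O(m)$ machines so that each job $i$ waits at most $\frac16\lambda_i$. We look for a rule that depends on windows and laxities only, not on how much work has been done.

If all tight jobs have the same laxity $\lambda$, nobody needs to wait: when $k$ jobs are mature at $t$, the interval $X=[t-\frac32\lambda,t]$ lies in all their windows, and Lemma~\ref{lem:C}(d) with \eqref{eq:vol} gives $k\le3m$. With $K$ distinct laxities this argument yields $3Km$ machines. The factor $K$ is real as far as the number of mature jobs goes.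

Fix a total order on the jobs: $i\succ j$, read ``$i$ is \emph{later} than $j$'', if $r_i>r_j$, with ties broken by the order in which the jobs become known.

\begin{example}[the chain]\label{ex:chain}
Let $N\ge2$ and $d=2^{N+1}$. For $k=1,\dots,N$ let $J_k$ have deadline $d$, release date $r_k=d-2^{k+1}$ and $p_k=\lambda_k=2^k$. Let $P$ have window $[0,d]$ and laxity $1$, with $J_1\succ\dots\succ J_N\succ P$; see Figure~\ref{fig:chain}. All jobs are tight. The first halves of the windows of the $J_k$ are disjoint, so one machine serves the $J_k$ and the instance is $2$-feasible. Job $J_k$ is mature during $[d-2^{k-1},d)$, so all $N+1$ jobs are mature during $[d-1,d)$.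
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.25,yscale=0.6]
\fill[black!15] (0,3.78) rectangle (7.75,4.22);
\fill[black!15] (0,2.78) rectangle (4,3.22);
\fill[black!15] (4,1.78) rectangle (6,2.22);
\fill[black!15] (6,0.78) rectangle (7,1.22);
\fill[black!15] (7,-0.22) rectangle (7.5,0.22);
\draw (0,4) node[left] {$P$} -- (8,4);
\draw (0,3) node[left] {$J_4$} -- (8,3);
\draw (4,2) node[left] {$J_3$} -- (8,2);
\draw (6,1) node[left] {$J_2$} -- (8,1);
\draw (7,0) node[left] {$J_1$} -- (8,0);
\draw[line width=2pt] (0.375,4) -- (8,4);
\draw[line width=2pt] (6,3) -- (8,3);
\draw[line width=2pt] (7,2) -- (8,2);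
\draw[line width=2pt] (7.5,1) -- (8,1);
\draw[line width=2pt] (7.75,0) -- (8,0);
\draw[dotted] (8,4.5) -- (8,-0.6) node[below] {$d=32$};
\draw[dotted] (0,4.5) -- (0,-0.6) node[below] {$0$};
\end{tikzpicture}
\caption{The chain with $N=4$. Each line is the window of a job, its thick part is the period in which the job is mature, and the gray boxes form an offline schedule on two machines (one for $P$, one for $J_1,\dots,J_4$). All five jobs are mature just before the common deadline.}
\label{fig:chain}
\end{figure}

So some mature jobs must wait, and we must bound the wait through \eqref{eq:vol}. Preferring later jobs is attractive, because if $R\succ P$ are both alive at $t$, then $[r_R,t]\subseteq W_P$: everything relevant to $R$ so far happens inside the window of $P$. But the plain rule ``run the $M$ latest mature jobs'' fails on the chain. If $N>M$, the jobs $J_{N-M+1},\dots,J_N$ are mature during $[d-2^{N-M},d)$, and $P$ waits $2^{N-M}>\lambda_P$.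

To see what is missing, let $D$ be the set of times at which a job $P$ waits. Suppose that a set $X\supseteq D$ is a \emph{witness}: for each $t\in D$ there are $b$ jobs $i$ alive at $t$ with $|X\cap[r_i,t]|\ge\lambda_i$. Since $C_i(X)$ is the measure of the set of $t\in X\cap W_i$ with $|X\cap[r_i,t]|\ge\lambda_i$, summing over $i$ gives $b|D|\le\sum_iC_i(X)\le m|X|$. If $|X|\le\frac32\lambda_P$ and $b\ge9m$, then $|D|\le\frac16\lambda_P$, as desired. In the chain, the jobs preferred to $P$ have large laxity, and a set that saturates them is far larger than $\lambda_P$.

This suggests a dichotomy. While the witness inside $W_P$ has measure below $\frac32\lambda_P$, the job $P$ can afford to wait. Once the measure reaches $\frac32\lambda_P$, the job must run, but then by Lemma~\ref{lem:C}(d) it adds $\frac13$ to the density of forced work on the witness. Density is at most $m$ by \eqref{eq:vol}, so this can happen for only $O(m)$ jobs at a time, provided that we demand a higher density from each further job. We need a canonical witness, computable online, growing with time, and with a prescribed density. Charging a price per unit of time and maximizing the surplus provides one.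

\section{Sets of maximum surplus}\label{sec:priced}

For $P\in\mathcal T$, a \emph{price} $\kappa\ge0$ and a set $X\subseteq[r_P,\infty)$ let
\[
G_P(X)=\sum_{i\in\mathcal T,\ i\succ P}C_i(X),\qquad F_{P,\kappa}(X)=G_P(X)-\kappa|X| .
\]
Thus $G_P(X)$ is the work forced in $X$ on tight jobs later than $P$, and $F_{P,\kappa}(X)$ is its surplus over density $\kappa$. Both functions are supermodular, by Lemma~\ref{lem:C}(b) and $|X\cup Y|+|X\cap Y|=|X|+|Y|$. For $t\ge r_P$ let
\[
\Psi_t(P,\kappa)=\max_{X\subseteq[r_P,t]}F_{P,\kappa}(X),
\]
let $A_t(P,\kappa)$ be the maximizer of largest measure, and let $a_t(P,\kappa)=|A_t(P,\kappa)|$. Jobs with $r_i\ge t$ contribute nothing on subsets of $[r_P,t]$, so these objects depend only on jobs released before $t$. The release dates and deadlines cut $[r_P,t]$ into finitely many intervals, which we call \emph{cells}.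

\begin{lemma}\label{lem:A}
Fix $P\in\mathcal T$ and omit it from the notation.
\begin{enumerate}
\item[(a)] $A_t(\kappa)$ exists, is unique, and is a union of cells. Moreover $A_t(0)=[r_P,t]$.
\item[(b)] If $t\le t'$, then $A_t(\kappa)\subseteq A_{t'}(\kappa)$.
\item[(c)] $a_t(\kappa)$ is nonincreasing in $\kappa$, and $\Psi_t(\kappa)=\int_\kappa^ma_t(\kappa')\,d\kappa'$ for $0\le\kappa\le m$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Each window meets $[r_P,t]$ in a union of cells, so $F_\kappa(X)$ and $|X|$ are continuous functions of the vector $(|X\cap e|)_e$ indexed by the cells $e$. This vector ranges over the compact box $\prod_e[0,|e|]$. So maximizers exist, and among them one of largest measure. If $A$ and $B$ are maximizers, then $F_\kappa(A\cup B)\ge F_\kappa(A)+F_\kappa(B)-F_\kappa(A\cap B)\ge\Psi_t(\kappa)$, so $A\cup B$ is a maximizer. If both have the largest measure, then $|A\cup B|=|A|=|B|$ and $A=B$. If $0<|A\cap e|<|e|$ for a cell $e$, replacing $A\cap e$ by a different subset of $e$ of the same measure gives a second maximizer of largest measure; so this does not occur. For $\kappa=0$ the function $F_0=G_P$ is monotone, and the whole interval is a maximizer.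

(b) Let $A=A_t(\kappa)$ and $A'=A_{t'}(\kappa)$. Since $A\cap A'\subseteq[r_P,t]$, we have $F_\kappa(A\cap A')\le F_\kappa(A)$. Supermodularity gives $F_\kappa(A\cup A')\ge F_\kappa(A')$, so $A\cup A'$ is a maximizer at time $t'$. As $A'$ has the largest measure, $A\subseteq A'$.

(c) Let $\kappa_1<\kappa_2$. Evaluating $F_{\kappa_2}$ at $A_t(\kappa_1)$ and $F_{\kappa_1}$ at $A_t(\kappa_2)$ gives
\[
(\kappa_2-\kappa_1)\,a_t(\kappa_2)\le\Psi_t(\kappa_1)-\Psi_t(\kappa_2)\le(\kappa_2-\kappa_1)\,a_t(\kappa_1).
\]
So $a_t$ is nonincreasing, hence Riemann integrable. Summing over a partition of $[\kappa,m]$ places $\Psi_t(\kappa)-\Psi_t(m)$ between the lower and the upper sum of $a_t$, for every partition, so it equals the integral. Finally $\Psi_t(m)=0$, because $F_m\le0$ by \eqref{eq:vol} and $F_m(\emptyset)=0$.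
\end{proof}

One may read $a_t(\kappa)$ as a demand curve, the amount of time bought at price $\kappa$; part (c) says that the surplus is the area under the curve between $\kappa$ and $m$.

\begin{definition}
A job $P\in\mathcal T$ is \emph{$\kappa$-full at time $t\ge r_P$} if $a_t(P,\kappa)\ge\frac32\lambda_P$.
\end{definition}

By Lemma~\ref{lem:A}, fullness persists as time grows and as the price falls, and every mature job is $0$-full.

\section{The selection rule}\label{sec:rule}

Put
\[
b=9m+1,\qquad\kappa(h)=\tfrac14(h-b)^+\quad(h=1,2,\dots).
\]
Think of $h$ as the number of a machine of pool S and of $\kappa(h)$ as its price. The first $b$ machines are free, and each further machine costs $\frac14$ more than the one before.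

\medskip
\noindent\emph{Selection at time $t$.} Let $M_t$ be the set of tight jobs that are mature at $t$, completed or not. Set $h:=1$ and examine the jobs of $M_t$ from the latest to the earliest in the order $\succ$. If the current job is $\kappa(h)$-full at $t$, \emph{select} it, call it $P_h$, and set $h:=h+1$. Otherwise \emph{skip} it, and call the current value of $h$ its \emph{skip index}. Pool S runs the selected jobs that are not yet completed.
\medskip

Since mature jobs are $0$-full, the $b$ latest jobs of $M_t$ are always selected and every skip index exceeds $b$. The selection at time $t$ is determined by the windows and laxities of the jobs released by $t$.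

Before the general analysis we run the rule on the chain, where $m=2$; assume $N>b$. The three steps below are the three lemmas of Section~\ref{sec:analysis} in miniature.

\emph{Who is selected.} The jobs later than $J_k$ have windows inside $[d-2^k,d]$. For $\kappa>0$, times outside this interval cost $\kappa$ and force nothing, so $a_t(J_k,\kappa)\le2^k=\lambda_k$, and $J_k$ is never $\kappa$-full. The rule thus selects at most $b$ chain jobs and skips the other mature ones with skip index $b+1$ and price $\frac14$. Then $P$ is examined with $h\le b+1$. If $h=b+1$, some $J_k$ is mature, and $X=[r_k,t]$ has $F_{P,1/4}(X)\ge(\frac13-\frac14)|X|>0$. So $A=A_t(P,\frac14)$ forces work on some $J_l$, whence $|A|>\lambda_l\ge2>\frac32\lambda_P$. The job $P$ is full and never waits while mature.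

\emph{The witness of a skipped job.} Let $J_k$ be skipped at $t$. Then $J_{k-b},\dots,J_{k-1}$ are mature. We claim that $A=A_t(J_k,\frac14)$ equals $Y=[r_{k-1},t]$. We saw that $A\subseteq Y$. If $A$ did not saturate $J_{k-1}$, then $C_{J_{k-1}}(A)=0$, and passing from $A$ to $Y$ would gain at least $\frac13|Y|$ at a cost of at most $\frac14|Y|$. So $A$ saturates $J_{k-1}$. Then passing to $Y$ gains at least $|Y\setminus A|$ at a cost of $\frac14|Y\setminus A|$, so $A=Y$. This set contains $[r_i,t]$ for every later chain job released by $t$, so it saturates all $b$ selected ones.

\emph{The delay.} While $J_k$ waits, extending $A$ by one unit of time gains $1$ on each of $b$ saturated jobs and costs $\frac14$, so $\Psi_t(J_k,\frac14)$ grows at rate at least $b-\frac14>9m$. But $\Psi_t(J_k,\frac14)\le m|A|\le m\lambda_k$ by \eqref{eq:vol}. So $J_k$ waits less than $\frac19\lambda_k$. (Directly: it waits during $[d-2^{k-b-1},d)$.)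

In general there are two new difficulties. Selected jobs occupy many price levels, and saturation has to be passed along the levels by induction. And the skip index of a waiting job changes with time, so that no single surplus $\Psi_t(P,\kappa)$ records all of its waiting.

\section{Analysis of the rule}\label{sec:analysis}

\subsection{The number of machines}

The last selected job certifies a set of density $\kappa(H)+\frac13$, and density is at most $m$.

\begin{lemma}\label{lem:count}
At every time at most $13m-1$ jobs are selected.
\end{lemma}

\begin{proof}
Let $H$ jobs be selected at time $t$. If $H\le b$, then $H\le9m+1\le13m-1$. Let $H>b$, $P=P_H$ and $X=A_t(P,\kappa(H))$. By fullness $|X|\ge\frac32\lambda_P>0$. Comparing $X$ with the empty set gives $G_P(X)\ge\kappa(H)|X|$. Since $P$ is alive at $t$, we have $X\subseteq[r_P,t]\subseteq W_P$, so $C_P(X)\ge\frac13|X|$ by Lemma~\ref{lem:C}(d). The job $P$ is not counted in $G_P$, so \eqref{eq:vol} gives $\kappa(H)+\frac13\le m$. Thus $H\le b+4m-\frac43$, and since $H$ is an integer, $H\le b+4m-2=13m-1$.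
\end{proof}

Consequently the counter $h$ never exceeds $13m$, and every skip index $h$ satisfies
\begin{equation}\label{eq:skip}
b<h\le13m,\qquad0<\kappa(h)\le\tfrac14(4m-1)<m .
\end{equation}
Call a time a \emph{breakpoint} if it is a release date, a deadline, a maturity time $r_i+\frac32\lambda_i$, or, for some $P\in\mathcal T$ and $b<h\le13m$, the infimum of the times at which $P$ is $\kappa(h)$-full. There are finitely many breakpoints. As fullness persists in time, the set $M_t$ and the outcome of every test are constant between consecutive breakpoints, and so are the list $P_1,P_2,\dots$ and the skip indices. Hence pool S makes finitely many preemptions. The breakpoints can be found online by a finite computation: between consecutive release dates and deadlines, $A_t(P,\kappa)$ is one of finitely many unions of cells, whose measures and surpluses are piecewise linear in $t$.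

\subsection{Saturation}

We show that the set $A$ of the job under examination saturates all jobs selected before it. If $A$ missed such a job $R=P_g$, we would add to $A$ the set $X$ that made $R$ full. On the new times, the jobs later than $R$ pay the price $\kappa(g)$, and $R$ pays $\frac13$. The price to be covered is $\kappa(h)\le\kappa(g)+\frac14(h-g)$. For $g=h-1$ the gap is at most $\frac14<\frac13$; this is why the price step is smaller than $\frac13$. For smaller $g$ the gap is wider, but each job selected between $R$ and the examined job pays $1$ once it is known to be saturated. Hence the downward induction.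

\begin{lemma}\label{lem:sat}
Let $P\in M_t$ be examined at time $t$ with counter value $h$, let $P_1\succ\dots\succ P_{h-1}$ be the jobs selected before it, and let $A=A_t(P,\kappa(h))$. Then $A$ saturates $P_g$ for $g=1,\dots,h-1$.
\end{lemma}

\begin{proof}
Fix $g<h$ and assume the claim for all indices strictly between $g$ and $h$. Let $R=P_g$, $Z=A\cap[r_R,t]$ and $X=A_t(R,\kappa(g))$. As $A\subseteq[r_P,t]$ and $R$ is alive at $t$, we have $Z=A\cap W_R$. Suppose that $|Z|<\lambda_R$. Since $R$ was selected, $|X|\ge\frac32\lambda_R$. Also $X\subseteq[r_R,t]\subseteq[r_P,t]$, so $X\setminus A=X\setminus Z$, and $\eta:=|X\setminus Z|>\frac12\lambda_R>0$. We bound $G_P(A\cup X)-G_P(A)$ from below, dividing the tight jobs later than $P$ into four disjoint groups.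

\emph{The jobs $P_f$ with $g<f<h$.} They are earlier than $R$ and alive at $t$, so $X\subseteq[r_R,t]\subseteq W_{P_f}$. By induction $A$ saturates them. By Lemma~\ref{lem:C}(c) each of these $h-1-g$ jobs gains exactly $\eta$.

\emph{The job $R$.} Here $C_R(A)=0$ because $|Z|<\lambda_R$, and $C_R(A\cup X)\ge C_R(X)\ge\frac13|X|\ge\frac13\eta$ by Lemma~\ref{lem:C}(a),(d).

\emph{The jobs $i\succ R$.} They have $r_i\ge r_R$, so they see only the part $Z$ of $A$, and their total gain is $G_R(Z\cup X)-G_R(Z)$. Supermodularity of $G_R$, and then the maximality of $X$ for $F_{R,\kappa(g)}$ compared with $X\cap Z$, give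
\[
G_R(Z\cup X)-G_R(Z)\ge G_R(X)-G_R(X\cap Z)\ge\kappa(g)\bigl(|X|-|X\cap Z|\bigr)=\kappa(g)\,\eta .
\]

\emph{All other jobs} gain at least $0$ by Lemma~\ref{lem:C}(a).

The measure grows by $\eta$, at cost $\kappa(h)\eta$. Let $k=h-g\ge1$. Since $x\mapsto x^+$ has slope at most $1$, we have $\kappa(h)-\kappa(g)\le\frac k4$. Therefore
\[
F_{P,\kappa(h)}(A\cup X)-F_{P,\kappa(h)}(A)\ge\bigl(k-1+\tfrac13-\tfrac k4\bigr)\eta=\bigl(\tfrac34k-\tfrac23\bigr)\eta\ge\tfrac1{12}\eta>0 .
\]
As $A\cup X\subseteq[r_P,t]$, this contradicts the maximality of $A$.
\end{proof}

The order $\succ$ entered twice: it put $X$ inside the windows of the earlier selected jobs, and it confined the jobs counted in $G_R$ to $[r_R,t]$. Maturity entered through $0$-fullness, in the case $g\le b$, where $X=[r_R,t]$.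

\subsection{The delay}

While $P$ is skipped with index $h$, saturation makes $\Psi_t(P,\kappa(h))$ grow fast. We need one bounded quantity that records this growth for every $h$. By Lemma~\ref{lem:A}(c), each $\Psi_t(P,\kappa)$ is a part of the area under the demand curve, so the whole area over $[0,m]$ sees them all. But the whole area is not bounded in terms of $\lambda_P$, since at low prices the demand can be large; at price $0$ it is $t-r_P$. We cut the curve at height $\frac32\lambda_P$. At prices above $\kappa(h)$ the cut changes nothing, precisely because $P$ is not $\kappa(h)$-full.

\begin{lemma}\label{lem:delay}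
For $P\in\mathcal T$ let $D_P$ be the set of times at which $P$ is mature and not selected. Then $|D_P|\le\frac16\lambda_P$.
\end{lemma}

\begin{proof}
Omit $P$ from the notation and let
\[
Q_t=\int_0^m\min\bigl\{a_t(\kappa),\tfrac32\lambda_P\bigr\}\,d\kappa\qquad(t\ge r_P).
\]
Then $0\le Q_t\le\frac32\lambda_Pm$, and $Q_t$ is nondecreasing in $t$ by Lemma~\ref{lem:A}(b). Up to finitely many points, $D_P$ is a union of intervals $(u,v)$ between consecutive breakpoints. On such an interval the skip index $h$ of $P$ and the jobs $P_1,\dots,P_{h-1}$ selected before $P$ are constant. Let $u<t<t'<v$.

\emph{The surplus grows.} Let $A=A_t(\kappa(h))$. By Lemma~\ref{lem:sat}, $A$ saturates $P_1,\dots,P_{h-1}$, and these jobs are alive throughout $(t,t']$. By Lemma~\ref{lem:C}(c), adding $(t,t']$ to $A$ raises the forced work of each by $t'-t$. They are all counted in $G_P$, no other term of $G_P$ decreases, and $A\cup(t,t']\subseteq[r_P,t']$. With $n=h-b\ge1$ we have $h-1-\kappa(h)=b-1+\frac34n\ge b-\frac14$, so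
\[
\Psi_{t'}(\kappa(h))-\Psi_t(\kappa(h))\ge\bigl(h-1-\kappa(h)\bigr)(t'-t)\ge\bigl(b-\tfrac14\bigr)(t'-t).
\]

\emph{The potential records it.} At both times $t$ and $t'$ the job $P$ is not $\kappa(h)$-full. Since the demand is nonincreasing in the price, $a_t(\kappa)$ and $a_{t'}(\kappa)$ are below $\frac32\lambda_P$ for all $\kappa\ge\kappa(h)$, and there the minimum in $Q$ is the demand itself. On $[0,\kappa(h))$ the integrand does not decrease from $t$ to $t'$. As $\kappa(h)<m$ by \eqref{eq:skip}, Lemma~\ref{lem:A}(c) gives
\[
Q_{t'}-Q_t\ge\int_{\kappa(h)}^m\bigl(a_{t'}(\kappa)-a_t(\kappa)\bigr)\,d\kappa=\Psi_{t'}(\kappa(h))-\Psi_t(\kappa(h))\ge\bigl(b-\tfrac14\bigr)(t'-t).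
\]

Choose such a pair $t<t'$ in each interval $(u,v)$ of $D_P$. Since $Q$ is nondecreasing, its increments over the disjoint intervals $[t,t']$ sum to at most $\frac32\lambda_Pm$. Letting $t\downarrow u$ and $t'\uparrow v$ in each interval gives $(b-\frac14)|D_P|\le\frac32\lambda_Pm$. As $b-\frac14>9m$, we get $|D_P|\le\frac16\lambda_P$.
\end{proof}

The two parts of pool S thus play different roles. The $b$ free machines make the potential grow fast enough to keep the delay below $\frac16\lambda_P$, and the $4m-2$ priced machines serve the jobs whose witness has become too large for that bound.

\section{Proofs of Theorems~\ref{thm:main} and~\ref{thm:unknown}}\label{sec:proofs}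

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Run the three pools of Section~\ref{sec:pools}. Pool Z has enough machines by Proposition~\ref{prop:Z} and pool S by Lemma~\ref{lem:count}; inside a pool the running jobs are assigned to machines arbitrarily, as migration is free. The total is $m+13m+(13m-1)\le27m$. The class of a job and its subjob are known at its release, and the decisions of all pools at time $t$ use only jobs released by $t$. The value of $m$ enters through $b$ and the sizes of the pools.

Rigid jobs are completed by pool Z and loose jobs by Proposition~\ref{prop:E}. Let $i$ be tight. By Proposition~\ref{prop:E} its subjob ends within its youth, so $i$ runs in pool E only while young and in pool S only while mature, and never on two machines at once. If $p_i\le\frac23\lambda_i$, it is completed while young. Otherwise it receives $\frac23\lambda_i$ units while young. Its mature period has length $|W_i|-\frac32\lambda_i$, and by Lemma~\ref{lem:delay} it is selected for all but $\frac16\lambda_i$ of this period. It runs whenever it is selected and not completed. Since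
\[
\tfrac23\lambda_i+|W_i|-\tfrac32\lambda_i-\tfrac16\lambda_i=|W_i|-\lambda_i=p_i,
\]
it is completed by $d_i$.
\end{proof}

When $m$ is unknown, the algorithm opens machines as it needs them. We assume that the instance is nonempty and that all laxities are nonnegative, so that $1\le\mathrm{OPT}<\infty$. The algorithm guesses $m$ by doubling and never moves a job from one guess to another.

\begin{proof}[Proof of Theorem~\ref{thm:unknown}]
Let $m_t$ be the least number of machines on which the set of jobs released by time $t$ is feasible. It is nondecreasing in $t$, at most $\mathrm{OPT}$, and determined by the jobs known at time $t$. (Feasibility on $\mu$ machines is a finite linear system. Cut time at the release dates and deadlines, and ask for amounts $0\le x_{ie}\le|e|$ of work on job $i$ in the pieces $e\subseteq W_i$ with $\sum_ex_{ie}=p_i$ and $\sum_ix_{ie}\le\mu|e|$. Given such amounts, fill the machines in each piece one after another, continuing a job at the start of the next machine when the current one is full; $x_{ie}\le|e|$ keeps the two parts disjoint in time.)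

For $k\ge0$ let copy $k$ be the algorithm of Theorem~\ref{thm:main} with parameter $2^k$, on $27\cdot2^k$ machines of its own. Assign a job released at $r$ to copy $k$, where $k\ge0$ is least with $m_r\le2^k$. If $t$ is the last release date of a job of copy $k$, then all jobs of this copy are released by $t$ and $m_t\le2^k$. So they form a $2^k$-feasible instance, and copy $k$ meets their deadlines. Let $k$ be the largest index used. If $k=0$, then $2^k=1<2\,\mathrm{OPT}$. If $k\ge1$, some $r$ has $2^{k-1}<m_r\le\mathrm{OPT}$, and again $2^k<2\,\mathrm{OPT}$. The number of machines is at most
\[
\sum_{l=0}^k27\cdot2^l<54\cdot2^k<108\,\mathrm{OPT}.\qedhere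
\]
\end{proof}

\begin{thebibliography}{1}

\bibitem{talk}
\texttt{http://people.mpi-inf.mpg.de/\textasciitilde{}nmegow/\allowbreak workshop-berlin-2012/\allowbreak files/\allowbreak TalkNicoleMegow.pdf}

\end{thebibliography}
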